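# Rigidity of almost inverse polynomials, by counting critical values

## Polynomials that cancel under composition up to high order

**Theorem 1.** Let $m,n$ be positive integers, and let $a(X),b(X)\in\mathbb C[X]$ satisfy $a(X)\equiv b(X)\equiv X \bmod X^2$, $\deg a\le m+1$ and $\deg b\le n+1$. If
$$a\circ b(X)\equiv X \bmod X^{m+n+2},$$
then $a(X)=b(X)=X$.

For a given pair $(m,n)$ this statement is called the Rigidity Conjecture $R(m,n)$. The problem, taken from "The Strong Factorial Conjecture" (http://repository.ubn.ru.nl/bitstream/handle/2066/119905/119905.pdf?sequence=1), is to prove or disprove that $R(m,n)$ holds for all positive integers $m,n$. Theorem 1 says that it does.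

In plain words: take two polynomials that start with $X$ and have no constant term. They cannot be exact inverses of each other unless both equal $X$, because degrees multiply under composition. How close can they come to being inverses? The polynomial $a$ has $m$ free coefficients (those of $X^2,\dots,X^{m+1}$) and $b$ has $n$. The congruence imposes $m+n$ conditions, namely that the coefficients of $X^2,\dots,X^{m+n+1}$ in $a\circ b$ vanish. So there are as many equations as unknowns, and the theorem says that the only solution is the trivial one.

The exponent is the right one already in the smallest case $m=n=1$. With $a=X+X^2$ and $b=X-X^2$ we get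
$$a\circ b=X-X^2+(X-X^2)^2=X-2X^3+X^4,$$
which is $X$ modulo $X^3=X^{m+n+1}$ but not modulo $X^4$.

**Truncated composition.** Fix $N\ge2$ and consider series $X+\dots$ modulo $X^N$. If $b\equiv b'\bmod X^N$, then $a(b)-a(b')$ is divisible by $b-b'$, so $a\circ b\equiv a\circ b'$. If $a\equiv a' \bmod X^N$, then $a\circ b\equiv a'\circ b$, because $X$ divides $b$. So composition is well defined and associative modulo $X^N$. Write $a_d$ for the coefficient of $X^{d+1}$ in $a$, and similarly for $b$. The coefficient of $X^{d+1}$ in $a\circ b$ is $a_d+b_d$ plus a polynomial in the $a_l,b_l$ with $l<d$. Given $a$, we can therefore solve $a\circ b\equiv X$ recursively for $b_1,b_2,\dots$. Every element has a right inverse, so we have a group. In particular $a\circ b\equiv X$ is equivalent to $b\circ a\equiv X$ modulo the same power, and $R(m,n)$ is equivalent to $R(n,m)$.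

The same recursion, without truncation, gives the compositional inverse series $a^{\langle-1\rangle}=X+\sum_{d\ge1}v_dX^{d+1}$, in which each $v_d$ is a polynomial in the coefficients of $a$. The hypothesis of $R(m,n)$ says that $b\equiv a^{\langle -1\rangle}\bmod X^{m+n+2}$. Since $\deg b\le n+1$, this means that $b$ is the truncation of $a^{\langle-1\rangle}$ to degree at most $n+1$, and that
$$v_{n+1}=v_{n+2}=\dots=v_{n+m}=0. \tag{1}$$
So $R(m,n)$ says: if $m$ consecutive coefficients of the inverse of $a$ vanish, starting with that of $X^{n+2}$, then $a=X$.

## Inverse coefficients for $m=1$ and $m=2$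

**All of $R(1,n)$.** Let $a=X+pX^2$ with $p\ne0$. The inverse is the solution $b=X+\cdots$ of $b+pb^2=X$, that is,
$$a^{\langle-1\rangle}=\frac{-1+\sqrt{1+4pX}}{2p}=\sum_{j\ge1}\frac12\binom{1/2}{j}4^jp^{\,j-1}X^j .$$
Since $\tfrac12$ is not a nonnegative integer, $\binom{1/2}{j}\neq0$ for every $j$. No coefficient of the inverse vanishes, so (1) with $m=1$ is impossible. Hence $p=0$, so $a=X$, then $b\equiv X\bmod X^{n+3}$ and $b=X$. This proves $R(1,n)$ for all $n$, and by symmetry $R(m,1)$ for all $m$.

**Two unknowns.** Let $a=X+pX^2+qX^3$. Comparing the coefficients of $X^2,\dots,X^5$ in $a(a^{\langle-1\rangle}(X))=X$ gives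
$$v_1+p=0,\qquad v_2+2pv_1+q=0,\qquad v_3+p(2v_2+v_1^2)+3qv_1=0,$$
$$v_4+p(2v_3+2v_1v_2)+q(3v_2+3v_1^2)=0,$$
and hence
$$v_1=-p,\quad v_2=2p^2-q,\quad v_3=-5p^3+5pq,\quad v_4=14p^4-21p^2q+3q^2 .$$

* For $R(2,1)$: $v_2=0$ gives $q=2p^2$, and then $v_3=5p^3$. So $p=0$ and $q=0$.
* For $R(2,2)$: $v_3=0$ gives $p=0$ or $q=p^2$. In the first case $v_4=3q^2$. In the second case $v_4=-4p^4$. Either way $p=q=0$.

## What elimination, degrees and critical points give

The hand computations suggest a plan: eliminate variables in (1) and check that what remains is nonzero. Each pair $(m,n)$ is a finite computation, but the elimination starts afresh for each pair, and it ends with the nonvanishing of an integer such as $5$, $3$ or $-4$. This nonvanishing is a real constraint. Over a field of characteristic $5$ the constant $5$ above disappears, and $R(2,1)$ fails. Indeed, over $\mathbb Z$,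
$$a=X+X^2+2X^3,\quad b=X-X^2:\qquad a\circ b=X-5X^4+6X^5-2X^6,$$
which modulo $5$ is congruent to $X$ modulo $X^5=X^{m+n+2}$. A manipulation of coefficients that works over every field therefore cannot prove the theorem. Characteristic $0$ has to enter.

A second plan is to count. Put $f=a\circ b$ and suppose $f\ne X$. Then $f-X$ has a zero of order at least $m+n+2$ at $0$, and this order is at most $\deg f\le(m+1)(n+1)$. But
$$(m+1)(n+1)-(m+n+2)=mn-1\ge0,$$
so there is never a contradiction. The degree count does not use that $f$ is a *composition*.

Where is the composition visible? The chain rule gives $f'=(a'\circ b)\cdot b'$. Counting zeros of $f'$ gives up to $mn+m+n$ critical points, which is no better than the degree. The *values* of $f$ at these points behave differently. If $u$ is a zero of $a'$, then all points $z$ with $b(z)=u$ are critical points of $f$, and they all have the same image $a(u)$. So although there may be $mn+m+n$ critical points, we shall see that there are at most $m+n$ critical values. The missing ingredient is a reason why a high order of contact between $f$ and $X$ forces many critical values.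

## Order of contact bounds the number of critical values from below

**Definition.** For a nonconstant polynomial $g\in\mathbb C[X]$ let $CV(g)=\{g(c): g'(c)=0\}$ be its set of critical values.

Since $g'\neq0$ has degree $\deg g-1$, we have $\#CV(g)\le\deg g-1$. For example, $X^3$ has the single critical value $0$, while $X^3-3X$ has critical points $\pm1$ and critical values $\mp2$.

**Proposition.** Let $f\in\mathbb C[z]$ with $\deg f\ge2$ and
$$f(z)=z+\alpha z^{k+1}+O(z^{k+2}),\qquad \alpha\neq0,\ k\ge1 .$$
Then $f$ has at least $k$ distinct critical values.

The reason lies in iteration. Near $0$ the map $f$ is so close to the identity that orbits are governed by the term $\alpha z^{k+1}$, and there are $k$ directions along which orbits are pulled into $0$. These give $k$ disjoint basins, and each of them must contain a critical value. This follows from classical Leau–Fatou theory (e.g. Milnor, *Dynamics in One Complex Variable*, §10). A complete proof is given in the next two sections.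

**An example to keep in mind.** Take $f=X-2X^3+X^4=(X+X^2)\circ(X-X^2)$, so $k=2$ and $\alpha=-2$. Here
$$f'=1-6X^2+4X^3=(1-2X)(1+2X-2X^2).$$
The critical point $\tfrac12$ comes from $b=X-X^2$ and has value $f(\tfrac12)=\tfrac14+\tfrac1{16}=\tfrac5{16}$. The two zeros of $1+2X-2X^2=a'(b(X))$ are the points with $b(z)=-\tfrac12$, and both have value $a(-\tfrac12)=-\tfrac14$. So there are three critical points and two critical values.

Now iterate on the real line, with $f(x)=x(1-2x^2+x^3)$. For $0<x<1$ the quantity $2x^2-x^3$ lies strictly between $0$ and $1$, because it increases from $0$ to $1$ on $[0,1]$. So $0<f(x)<x$, and the orbit decreases to a fixed point in $[0,1)$. Since $f(x)=x$ means $x^3(x-2)=0$, the limit is $0$. For $x=-t$ with $0<t\le\frac14$ we have $f(x)=-t(1-2t^2-t^3)$ with $0<1-2t^2-t^3<1$, so the orbit increases to $0$ through negative numbers. The two critical values $\frac5{16}$ and $-\frac14$ are thus attracted to $0$, one from each side.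

### Theorem 1 from the Proposition

Let $f=a\circ b\equiv X\bmod X^{m+n+2}$ and suppose $f\ne X$. Since $f\equiv X\bmod X^2$, we have $\deg f\ge2$. Write $f=X+\alpha X^{k+1}+\cdots$ with $\alpha\ne0$. Then $k+1\ge m+n+2$, so $k\ge m+n+1$. By the Proposition, $f$ has at least $m+n+1$ distinct critical values.

On the other hand $f'(z)=a'(b(z))\,b'(z)$. If $f'(z)=0$, then one of the following holds.

* $b'(z)=0$. Since $b'\ne0$ has degree at most $n$, there are at most $n$ such $z$, hence at most $n$ values $f(z)$.
* $b(z)$ is a zero of $a'$. Since $a'\neq0$ has degree at most $m$, it has at most $m$ zeros, so there are at most $m$ values $f(z)=a(b(z))$.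

So $f$ has at most $m+n$ critical values, a contradiction. Hence $a\circ b=X$. Then $\deg a\cdot\deg b=1$, so both have degree $1$, and $a\equiv b\equiv X\bmod X^2$ gives $a=b=X$. $\blacksquare$

### A version for any number of factors

**Theorem 2.** Let $f=a_1\circ\dots\circ a_r$ be a composition of nonconstant complex polynomials, with $\deg f\ge2$ and $f(0)=0$. Then
$$\operatorname{ord}_0(f(X)-X)\;\le\;1+\#CV(f)\;\le\;1+\sum_i\#CV(a_i)\;\le\;1+\sum_i(\deg a_i-1).$$

**Proof.** Since $\deg f\ge2$, we have $f\ne X$. If $f'(0)\ne1$, the order on the left is $1$ and the first inequality is trivial. Otherwise $\operatorname{ord}_0(f-X)=k+1$ with $k\ge1$, and $f$ has the form in the Proposition, so $k\le\#CV(f)$. This is the first inequality.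

For the second, the chain rule writes $f'(z)$ as the product over $i$ of $a_i'(u_i)$, where $u_i=a_{i+1}\circ\dots\circ a_r(z)$. If $f'(z)=0$, then $a_i'(u_i)=0$ for some $i$, and $f(z)=a_1\circ\dots\circ a_{i-1}(a_i(u_i))$. Hence
$$CV(f)\subset\bigcup_i\, (a_1\circ\dots\circ a_{i-1})\bigl(CV(a_i)\bigr),$$
and so $\#CV(f)\le\sum_i\#CV(a_i)$. The third inequality is $\#CV(a_i)\le\deg a_i-1$. $\blacksquare$

In the example above all the inequalities are equalities: $3\le 1+2\le1+(1+1)\le1+(1+1)$.

## Petals and basins at a parabolic fixed point

From here on $f$ is as in the Proposition. We write $f^{\circ s}$ for the $s$-th iterate, so that powers such as $f(z)^k$ keep their usual meaning, and $f^{-1}(E)$ for the preimage of a set $E$.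

**Step 1: find $k$ disjoint regions near $0$ on which $f$ acts almost as $w\mapsto w+1$.** The useful coordinate is $w=-1/(k\alpha z^k)$. It sends $0$ to $\infty$, and each $w$ has $k$ preimages $z$, which is where the number $k$ comes from.

Fix $\kappa$ with $\kappa^k=-1/(k\alpha)$ and let $\zeta=e^{2\pi i/k}$. For $R>0$ put $\Omega_R=\{w:\operatorname{Re}w>R\}$. For $j\in\mathbb Z/k$ put
$$\sigma_j(w)=\zeta^j\kappa\,w^{-1/k}\quad\text{(principal branch)},\qquad\text{so that}\qquad \sigma_j(w)^k=-\frac1{k\alpha w}.$$
Let $P_j=\sigma_j(\Omega_R)$; we call these open sets petals. If $\sigma_i(w)=\sigma_j(w')$, taking $k$-th powers gives $w=w'$, and then $\zeta^i=\zeta^j$, so $i=j$. Hence each $\sigma_j$ is injective (it is clearly holomorphic) and the $P_j$ are pairwise disjoint. In the example $f=X-2X^3+X^4$ we may take $\kappa=\frac12$, and the two petals contain small real intervals $(0,\varepsilon)$ and $(-\varepsilon,0)$.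

Take $R$ so large that $f$ has no zero in any $P_j$; this is possible because the $P_j$ lie in a small disc about $0$ and do not contain $0$. For $z=\sigma_j(w)$ define
$$F_j(w)=-\frac{1}{k\alpha f(z)^k}=w\left(\frac{f(z)}z\right)^{-k}.$$
We have $f(z)/z=1+u$ with $u=\alpha z^k+O(z^{k+1})$, and $(1+u)^{-k}=1-ku+O(u^2)$, where $u^2=O(z^{2k})=O(z^{k+1})$ since $k\ge1$. Therefore
$$F_j(w)=w\bigl(1-k\alpha z^k+O(z^{k+1})\bigr)=w+1+O(|w|^{-1/k}),$$
because $-k\alpha z^kw=1$ and $|w z^{k+1}|=O(|w|\cdot|w|^{-(k+1)/k})=O(|w|^{-1/k})$. So there is a constant $C$ such that, after enlarging $R$, for all $j$ and all $w\in\Omega_R$,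
$$|F_j(w)-w-1|\le C|w|^{-1/k}\le\tfrac12. \tag{2}$$
In particular $\operatorname{Re}F_j(w)\ge\operatorname{Re}w+\frac12$, so $F_j(\Omega_R)\subset\Omega_R$.

By definition of $F_j$, the points $f(\sigma_j(w))$ and $\sigma_j(F_j(w))$ have the same $k$-th power. We claim that they are equal. Their quotient is continuous on the connected set $\Omega_R$ with values among the $k$-th roots of unity, so it is constant. Let $w\to+\infty$ along the reals. Then $f(\sigma_j(w))/\sigma_j(w)\to1$. Also $F_j(w)/w\to1$ by (2), and both $w$ and $F_j(w)$ have argument in $(-\frac\pi2,\frac\pi2)$, so the difference of their principal logarithms is the principal logarithm of $F_j(w)/w$ and tends to $0$. Hence $\sigma_j(F_j(w))/\sigma_j(w)\to1$. The constant is $1$, and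
$$f\circ\sigma_j=\sigma_j\circ F_j,\qquad f(P_j)\subset P_j. \tag{3}$$
Moreover $\operatorname{Re}F_j^{\circ s}(w)\ge\operatorname{Re}w+\frac s2\to\infty$, so $f^{\circ s}(z)\to0$ for every $z\in P_j$.

**Step 2: enlarge the petals to disjoint, bounded, $f$-invariant domains.** Put
$$A_j=\{z: f^{\circ s}(z)\in P_j\text{ for some }s\ge0\}.$$

* $A_j$ is open, since $P_j$ is open and the iterates are continuous.
* $f^{-1}(A_j)=A_j$. If $f(z)\in A_j$, then clearly $z\in A_j$. If $f^{\circ s}(z)\in P_j$, then $f^{\circ s}(f(z))=f(f^{\circ s}(z))\in f(P_j)\subset P_j$, so $f(z)\in A_j$.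
* The $A_j$ are pairwise disjoint. If $z\in A_i\cap A_j$, then by $f(P_i)\subset P_i$ and $f(P_j)\subset P_j$ we have $f^{\circ s}(z)\in P_i\cap P_j$ for all large $s$, so $i=j$.
* $A_j$ is bounded. Since $\deg f\ge2$, there is $\rho>0$ with $|f(z)|\ge2|z|$ whenever $|z|\ge\rho$. Points with $|z|\ge\rho$ therefore have orbits tending to $\infty$, while orbits of points of $A_j$ tend to $0$.

Let $U_j$ be the connected component of $A_j$ that contains the connected set $P_j$. Then $f(U_j)$ is connected, lies in $A_j$, and meets $P_j$ because $f(P_j)\subset P_j$. Hence $f(U_j)\subset U_j$.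

## Each invariant basin contains a critical point

We now fix $j$ and drop it from the notation. The aim is to show that $f$ has a critical point in $U$. Looking at the petal $P$ alone cannot do this: by (2) we have $F(\Omega_R)\subset\{\operatorname{Re}w>R+\frac12\}$, so $f:P\to P$ is not onto and is not a covering. The domain $U$ is better, because $f:U\to U$ is proper. If it had no critical point it would be a covering, hence an isometry for the hyperbolic metric of $U$. But $f$ behaves like the translation $w\mapsto w+1$ of a half-plane, and this contracts: in the metric $|dw|/\operatorname{Re}w$, a vector at $w$ of length $1/\operatorname{Re}w$ is sent by $s$ translations to one of length $1/(\operatorname{Re}w+s)$. The proof makes this contradiction precise.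

**The Poincaré metric.** A bounded domain $U\subset\mathbb C$ has the unit disc $\mathbb D$ as universal cover. Indeed, by the uniformization theorem the universal cover is the sphere, the plane or the disc, and it carries a nonconstant bounded holomorphic function, which excludes the first two. The metric $2|dz|/(1-|z|^2)$ on $\mathbb D$ is invariant under all automorphisms of $\mathbb D$, so it descends to a metric $\|\cdot\|_U$ on $U$. Any two holomorphic universal coverings $\mathbb D\to U$ differ by an automorphism of $\mathbb D$, so the metric does not depend on the choice. The same construction applies to $\Omega_R$, which is conformally a disc and whose metric is $|dw|/(\operatorname{Re}w-R)$. We use one textbook fact, the Schwarz–Pick lemma: a holomorphic map between two such domains does not increase the lengths of tangent vectors.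

**Step 3a: $f:U\to U$ is proper.** As $|f(z)|\to\infty$ when $|z|\to\infty$, the polynomial $f:\mathbb C\to\mathbb C$ is proper, and hence so is $f:f^{-1}(U)\to U$. Now $U\subset f^{-1}(U)$ by Step 2, and $f^{-1}(U)\subset f^{-1}(A)=A$. A connected component of a space is closed in it, so $U$ is closed in $A$, and therefore in $f^{-1}(U)$. Restricting a proper map to a closed subset keeps it proper, so $f|_U:U\to U$ is proper.

**Step 3b: without critical points, $f|_U$ would be a local isometry.** Suppose $f$ has no critical point in $U$. Then $f|_U$ is a proper local homeomorphism of the connected surface $U$ to itself, and such a map is a finite covering: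

* It is onto, because its image is nonempty, open (local homeomorphism) and closed (proper maps between such spaces are closed).
* The fibre over $y\in U$ is compact and discrete, hence finite, say $x_1,\dots,x_d$. Choose disjoint open neighbourhoods $V_i$ of $x_i$ that $f$ maps homeomorphically onto open sets. The set $f(U\setminus\bigcup V_i)$ is closed and does not contain $y$. So $y$ has a neighbourhood $W\subset\bigcap_i f(V_i)$ that is disjoint from it, and then $f^{-1}(W)\cap U$ is the disjoint union of the sets $V_i\cap f^{-1}(W)$, each mapped homeomorphically onto $W$.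

Let $\pi:\mathbb D\to U$ be a universal covering. As $f|_U$ is a finite covering, $f\circ\pi:\mathbb D\to U$ is again a universal covering. Both $\pi$ and $f\circ\pi$ pull $\|\cdot\|_U$ back to the disc metric. Hence $f$ pulls $\|\cdot\|_U$ back to itself, that is, $f|_U$ is a local isometry. Now choose $w_0\in\Omega_R$, put $z_0=\sigma(w_0)$, and let $v=\sigma'(w_0)\neq0$, regarded as a tangent vector at $z_0$. Then
$$\|D(f^{\circ s})v\|_U=\|v\|_U>0\qquad\text{for all }s. \tag{4}$$

**Step 3c: the same lengths tend to $0$.** Put $w_s=F^{\circ s}(w_0)$. By (3), $f^{\circ s}\circ\sigma=\sigma\circ F^{\circ s}$. So $D(f^{\circ s})v$ is the image under $D\sigma$ of the tangent vector $(F^{\circ s})'(w_0)$ at $w_s$. The Schwarz–Pick lemma for the holomorphic map $\sigma:\Omega_R\to U$ gives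
$$\|D(f^{\circ s})v\|_U\le\frac{|(F^{\circ s})'(w_0)|}{\operatorname{Re}w_s-R}. \tag{5}$$
The denominator tends to infinity, because $\operatorname{Re}w_s\ge\operatorname{Re}w_0+\frac s2$. It remains to bound the numerator independently of $s$.

Let $g(w)=F(w)-w-1$, so $F'=1+g'$, and let $\rho_s=(\operatorname{Re}w_s-R)/2$. Then $\rho_s\ge\rho_0+\frac s4$ with $\rho_0>0$. Every point $w$ of the closed disc of radius $\rho_s$ about $w_s$ satisfies $\operatorname{Re}w\ge\operatorname{Re}w_s-\rho_s=R+\rho_s$. So this disc lies in $\Omega_R$, we have $|w|\ge\rho_s$ on it, and (2) gives $|g(w)|\le C\rho_s^{-1/k}$ there. Cauchy's estimate yields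
$$|g'(w_s)|\le C\rho_s^{-1-1/k}.$$
By the chain rule,
$$|(F^{\circ s})'(w_0)|=\prod_{i<s}|1+g'(w_i)|\le\exp\Bigl(\sum_{i\ge0}C\rho_i^{-1-1/k}\Bigr)<\infty,$$
where the sum converges because $\rho_i\ge\rho_0+\frac i4$ and the exponent $1+\frac1k$ exceeds $1$. This bound does not depend on $s$, so the right side of (5) tends to $0$ as $s\to\infty$. This contradicts (4). Hence $f$ has a critical point in $U$.

**Step 4: pass from critical points to critical values.** By Step 3, each $U_j$ contains a critical point $c_j$ of $f$. Since $f(U_j)\subset U_j$, also $f(c_j)\in U_j$. The $k$ sets $U_j\subset A_j$ are pairwise disjoint, so $f(c_1),\dots,f(c_k)$ are $k$ distinct critical values. This proves the Proposition, and with it Theorems 1 and 2. $\blacksquare$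

Step 4 is where the argument beats the degree count. The invariance $f(U_j)\subset U_j$ makes the *images* of the critical points distinct, and images are what the chain rule counts efficiently.

## Several factors, sharpness, and the number of factorizations

**Theorem 3.** Let $K$ be a field of characteristic $0$, $m_1,\dots,m_r\ge1$ and $M=\sum m_i$.

1. (Rigidity) If $a_i\in K[X]$, $a_i\equiv X\bmod X^2$, $\deg a_i\le m_i+1$ and $a_1\circ\dots\circ a_r\equiv X\bmod X^{M+2}$, then all $a_i=X$.
2. (Sharpness) For $K=\mathbb C$ the exponent $M+2$ cannot be replaced by $M+1$. In every characteristic $p>0$, statement 1 fails for $r=2$, $m_1=m_2=p-1$.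
3. (Factorization count) For $K=\mathbb C$ and every $c\in X+X^2\mathbb C[[X]]$, the equation $a_1\circ\dots\circ a_r\equiv c\bmod X^{M+2}$ (with $a_i$ as in 1) has exactly $M!/(m_1!\cdots m_r!)$ solutions counted with multiplicity. In particular it has at least one.
4. (Inverse series) For $m,n\ge1$, the map sending $a=X+\dots\in\mathbb C[X]$, $\deg a\le m+1$, to the coefficients of $X^{n+2},\dots,X^{n+m+1}$ in its compositional inverse is a finite surjective map $\mathbb C^m\to\mathbb C^m$ of degree $\binom{m+n}{m}$. If these $m$ coefficients vanish, then $a=X$. No $m-1$ of them suffice for this conclusion.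

### Parts 1 and 2

**Proof of 1.** The coefficients of the $a_i$ generate a finitely generated extension of $\mathbb Q$. It embeds in $\mathbb C$, because $\mathbb C$ is algebraically closed of infinite transcendence degree over $\mathbb Q$. So we may take $K=\mathbb C$. Let $f=a_1\circ\dots\circ a_r$. If $f\ne X$, then $\deg f\ge2$ because $f\equiv X\bmod X^2$. Theorem 2 then gives $\operatorname{ord}_0(f-X)\le1+\sum(\deg a_i-1)\le1+M$, while the hypothesis says that this order is at least $M+2$. So $f=X$. The degrees of the $a_i$ have product $1$, so every $a_i$ has degree $1$, and $a_i=X$. $\blacksquare$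

**Proof of 2.** Over $\mathbb C$, the condition $a_1\circ\dots\circ a_r\equiv X\bmod X^{M+1}$ says that the coefficients of $X^2,\dots,X^M$ vanish. These are $M-1$ polynomial equations in the $M$ coefficients of the $a_i$, and all hold at the origin. By Krull's theorem every component of the solution set through the origin has dimension at least $1$, so there are nontrivial solutions.

In characteristic $p$, take $a=X+X^p$ and $b=X-X^p$, which have degree $p=(p-1)+1$. Since $(X-X^p)^p=X^p-X^{p^2}$,
$$a\circ b=X-X^p+X^p-X^{p^2}=X-X^{p^2}\equiv X\bmod X^{2p},$$
because $p^2\ge2p$. Here $M+2=2(p-1)+2=2p$. $\blacksquare$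

### A lemma on weighted homogeneous systems

For parts 3 and 4 we have as many weighted homogeneous equations as unknowns, with $0$ as the only common zero. In that situation solutions can be counted by Hilbert series.

Let $S=\mathbb C[x_1,\dots,x_N]$, where $x_i$ has weight $w_i\ge1$. A polynomial $\theta$ is weighted homogeneous of degree $e$ if $\theta(\lambda^{w_1}x_1,\dots,\lambda^{w_N}x_N)=\lambda^e\theta(x)$; for instance $v_4=14p^4-21p^2q+3q^2$ has degree $4$ when $p,q$ have weights $1,2$. For a graded vector space $V$ with finite-dimensional pieces $V_d$ ($d\ge 0$), its Hilbert series is $H_V(q)=\sum_d\dim V_d\,q^d$. For example, $H_S=\prod_i(1-q^{w_i})^{-1}$.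

**Lemma.** Let $\theta_1,\dots,\theta_N\in S$ be weighted homogeneous of degrees $e_1,\dots,e_N\ge1$, with $0$ as their only common zero in $\mathbb C^N$. Then $\theta_1,\dots,\theta_N$ are algebraically independent, and $S$ is a free $\mathbb C[\theta_1,\dots,\theta_N]$-module of rank $D=\prod e_i/\prod w_i$. For every $c\in\mathbb C^N$ the fibre algebra $S/(\theta_1-c_1,\dots,\theta_N-c_N)$ has dimension exactly $D$. The map $\theta:\mathbb C^N\to\mathbb C^N$ is finite and surjective of degree $D$.

**Proof.** *Finitely many generators.* By the Nullstellensatz the radical of $I=(\theta_1,\dots,\theta_N)$ is $(x_1,\dots,x_N)$, so $S/I$ is finite-dimensional. Choose homogeneous $u_1,\dots,u_D\in S$ whose classes form a basis of $S/I$; for now $D$ just denotes $\dim S/I$. A homogeneous $h\in S$ can be written as $h=\sum \gamma_iu_i+\sum\theta_jh_j$ with $\gamma_i\in\mathbb C$ and $h_j$ homogeneous of degree less than $\deg h$. By induction on the degree, the $u_i$ generate $S$ as a module over $\mathbb C[\theta_1,\dots,\theta_N]$.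

*The $\theta_i$ form a regular sequence.* Let $Z$ be a component of $V(\theta_1,\dots,\theta_i)$. The connected group $\mathbb C^*$ acts on this zero set by $\lambda\cdot x=(\lambda^{w_l}x_l)_l$, so it preserves each of the finitely many components. Letting $\lambda\to0$ shows $0\in Z$. By Krull, $\dim Z\ge N-i$. If $\dim Z>N-i$, cutting $Z$ by the remaining $N-i$ equations would leave a set of dimension at least $1$ through $0$, contrary to hypothesis. So every component of $V(\theta_1,\dots,\theta_i)$ has dimension exactly $N-i$, for each $i$. Consequently, for $i<N$, $\theta_{i+1}$ does not vanish identically on any component of $V(\theta_1,\dots,\theta_i)$. The ring $S$ is Cohen–Macaulay, and Macaulay's unmixedness theorem says that an ideal of height $i$ generated by $i$ elements has no embedded associated primes. So the associated primes of $(\theta_1,\dots,\theta_i)$ are the ideals of these components. None of them contains $\theta_{i+1}$, and $\theta_{i+1}$ is a nonzerodivisor modulo $(\theta_1,\dots,\theta_i)$.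

*The rank.* If $\theta$ is a homogeneous nonzerodivisor of degree $e$ on a graded ring $Q$, then $H_{Q/\theta Q}=(1-q^e)H_Q$. Applying this $N$ times,
$$H_{S/I}(q)=\frac{\prod_i(1-q^{e_i})}{\prod_i(1-q^{w_i})}.$$
This is a polynomial in $q$, and letting $q\to1$ gives $\dim S/I=\prod e_i/\prod w_i=D$.

*Freeness.* Let $T=\mathbb C[t_1,\dots,t_N]$ with $\deg t_i=e_i$, acting on $S$ by $t_i\mapsto\theta_i$. The graded map $T\otimes_{\mathbb C} S/I\to S$ sending $t\otimes[u_i]$ to $t\cdot u_i$ is surjective by the first part. The source has Hilbert series
$$\prod_i(1-q^{e_i})^{-1}\cdot H_{S/I}=\prod_i(1-q^{w_i})^{-1}=H_S,$$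
so in each degree source and target have the same finite dimension, and the map is an isomorphism. Thus $S$ is free over $T$ with basis $u_1,\dots,u_D$. In particular $T\to S$ is injective, so the $\theta_i$ are algebraically independent.

*Fibres.* The algebra $S/(\theta_i-c_i)_i=S\otimes_TT/(t_i-c_i)_i$ has dimension $D\ge1$. Being nonzero, it has a point, so $\theta$ is surjective. It is finite of degree $D$ because $S$ is free of rank $D$ over $T$. $\blacksquare$

A finite-dimensional algebra such as $S/(\theta_i-c_i)_i$ is a product of local algebras, one for each solution of $\theta(x)=c$. The multiplicity of a solution is the dimension of its local algebra, so "the fibre algebra has dimension $D$" means "there are $D$ solutions counted with multiplicity".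

### Parts 3 and 4

**Proof of 3.** Let $a_{i,l}$ ($1\le l\le m_i$) be the coefficient of $X^{l+1}$ in $a_i$, with weight $l$, and let $\Phi_d$ ($1\le d\le M$) be the coefficient of $X^{d+1}$ in $a_1\circ\dots\circ a_r$. The rescaling $a\mapsto\lambda^{-1}a(\lambda X)$ commutes with composition and multiplies the coefficient of $X^{l+1}$ by $\lambda^l$. Hence $\Phi_d(\lambda^la_{i,l})=\lambda^d\Phi_d(a_{i,l})$, that is, $\Phi_d$ is weighted homogeneous of degree $d$. There are $M$ variables and $M$ polynomials $\Phi_1,\dots,\Phi_M$, and by part 1 their only common zero is the origin.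

The equation $a_1\circ\dots\circ a_r\equiv c\bmod X^{M+2}$ says that $\Phi_d=c_d$ for $1\le d\le M$, where $c_d$ is the coefficient of $X^{d+1}$ in $c$. By the Lemma it has
$$\frac{\prod_{d=1}^Md}{\prod_i\prod_{l=1}^{m_i}l}=\frac{M!}{m_1!\cdots m_r!}$$
solutions counted with multiplicity, and this number is at least $1$. $\blacksquare$

For $r=2$, $m_1=m_2=1$ this can be seen directly. With $a_1=X+xX^2$ and $a_2=X+yX^2$ we have $\Phi_1=x+y$ and $\Phi_2=2xy$. The fibre algebra is $\mathbb C[x]/(x^2-c_1x+\tfrac12c_2)$, of dimension $2=2!/(1!\,1!)$. There are two solutions, which coincide exactly when $c_1^2=2c_2$.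

**Proof of 4.** Let $a=X+a_1X^2+\dots+a_mX^{m+1}$, where $a_l$ has weight $l$. As recalled in the first section, $v_d$ is a polynomial in the $a_l$. The inverse of $\lambda^{-1}a(\lambda X)$ is $\lambda^{-1}a^{\langle-1\rangle}(\lambda X)$, so $v_d$ is weighted homogeneous of degree $d$.

Suppose $v_{n+1}=\dots=v_{n+m}=0$, and let $b$ be the truncation of $a^{\langle-1\rangle}$ to degree at most $n+1$. Then $b\equiv a^{\langle-1\rangle}\bmod X^{m+n+2}$, so $a\circ b\equiv X\bmod X^{m+n+2}$, and Theorem 1 gives $a=X$. Thus the $m$ polynomials $v_{n+1},\dots,v_{n+m}$ in the $m$ variables $a_1,\dots,a_m$ have $0$ as their only common zero. By the Lemma, $a\mapsto(v_{n+1},\dots,v_{n+m})$ is a finite surjective map $\mathbb C^m\to\mathbb C^m$ of degree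
$$\frac{\prod_{i=1}^m(n+i)}{m!}=\binom{m+n}{m}.$$
Finally, any $m-1$ of the $v_d$ are $m-1$ polynomials in $m$ variables that vanish at $0$. By Krull their common zero set has dimension at least $1$ at $0$, so they have a common zero with $a\neq X$. $\blacksquare$

For $m=1$ we computed that $v_{n+1}$ is a nonzero constant times $p^{\,n+1}$. The map $p\mapsto v_{n+1}$ indeed has degree $n+1=\binom{n+1}{1}$. For $m=2$, $n=1$, the map $(p,q)\mapsto(2p^2-q,\,-5p^3+5pq)$ has degree $\binom32=3$. To check this, set $2p^2-q=s$; the second coordinate becomes $5p^3-5sp$, which takes each value three times, counted with multiplicity, as $p$ varies.
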